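
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{problem}[theorem]{Problem}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The Extension Property for Linear Algebraic Monoids\\ and Finite Generation}


\begin{abstract}
An irreducible linear algebraic monoid $M$ with unit group $G$ and maximal torus $T\subseteq G$ has the Extension Property if every morphism from $G$ to an algebraic monoid extends to $M$ as soon as its restriction to $T$ extends to the closure of $T$ in $M$. We study whether every irreducible monoid $M_1$ receives a morphism from a monoid with the Extension Property that is an isomorphism on unit groups and on closures of maximal tori. We show that this holds if and only if an explicit algebra $A(M_1)$ of functions on the unit group is finitely generated, and that it fails in general: there are counterexamples of dimension $3$ in every characteristic, of dimension $2$ in characteristic $0$, and, in every characteristic, a counterexample whose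 underlying variety is $\mathbb A^{31}$ with torus closure $\mathbb A^{10}$. In the last case $A(M_1)$ contains, as a graded subalgebra, the ring formed by all linear systems of plane curves with assigned multiplicities at the nine base points of a pencil of cubics. On the positive side the answer is yes when the unit group is reductive, and in several solvable cases.
\end{abstract}

\section{The question and the answer}

Let $k$ be an algebraically closed field. In this paper an \emph{algebraic monoid} is a linear one: an affine variety $M$ over $k$ with an associative multiplication $M\times M\to M$ that is a morphism of varieties and has a two-sided unit $1\in M$. Morphisms of algebraic monoids are morphisms of varieties that preserve multiplication and unit. An \emph{irreducible monoid} is an algebraic monoid whose variety is irreducible. For such an $M$ we write $G$ for its unit group, which is an algebraic group open in $M$, we let $T\subseteq G$ be a maximal torus, and we write $\overline T$ for the closure of $T$ in $M$. For an irreducible monoid $M_1$ the same objects are $G_1,T_1,\overline T_1$. An irreducible monoid is \emph{reductive}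 if its unit group is.

\begin{definition}
$M$ has the \emph{Extension Property} (EP) relative to $\overline T\supseteq T\subseteq G$ if, for every algebraic monoid $N$ and every morphism of algebraic monoids $\alpha:G\to N$ such that $\alpha|_T$ extends to a morphism $\overline T\to N$, the morphism $\alpha$ extends to a unique morphism of algebraic monoids $\beta:M\to N$.
\end{definition}

The choice of $T$ does not matter. If $T'=gTg^{-1}$ with $g\in G$, then $\overline{T'}=g\overline Tg^{-1}$ and $\alpha(gtg^{-1})=\alpha(g)\alpha(t)\alpha(g)^{-1}$, so $\alpha|_T$ extends to $\overline T$ if and only if $\alpha|_{T'}$ extends to $\overline{T'}$. We therefore also say simply that $M$ has the EP.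

Thus EP says that whether a morphism extends over the boundary $M\setminus G$ can be tested on the torus alone. It is known that every normal reductive monoid has the EP, that not every irreducible monoid does, and that there are morphisms of nonreductive irreducible monoids which are isomorphisms on unit groups and on torus closures but are not finite-to-one. So two monoids may share $G$ and $\overline T$ and differ a great deal. It is natural to ask whether, among the monoids over a given one with the same $G$ and $\overline T$, there is one with the EP.

\begin{problem}[{\cite[Problem 2.1]{problems}}]\label{prob}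
Given an irreducible monoid $M_1$, is there an irreducible monoid $M$ and a morphism $\varphi:M\to M_1$ such that
\begin{itemize}
\item[(a)] $\varphi$ restricts to an isomorphism $G\cong G_1$;
\item[(b)] $\varphi$ restricts to an isomorphism $\overline T\cong\overline T_1$, where $T$ is the maximal torus of $G$ with $\varphi(T)=T_1$;
\item[(c)] $M$ has the EP relative to $\overline T\supseteq T\subseteq G$?
\end{itemize}
\end{problem}

There is a natural candidate for $M$, which we describe in terms of $M_1$ alone. Write $G=G_1$ and $T=T_1$; for a pair $(M,\varphi)$ as in the problem, we use $\varphi$ to identify the unit group of $M$ and its torus with these. As $T$ is closed in $G$, it is open and dense in $\overline T_1$, so $k[\overline T_1]\subseteq k[T]$. This subspace is stable under translation by $T$, hence spanned by characters: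
\[
k[\overline T_1]=k[S],\qquad S=S(\overline T_1)\subseteq X(T),
\]
where $X(T)$ is the character group and $S$ is a finitely generated subsemigroup containing $0$. The fraction field of $k[S]$ is that of $k[T]$, so $S$ generates the group $X(T)$. Likewise $k[M_1]\subseteq k[G]$. Put
\[
A=A(M_1)=\bigl\{f\in k[G]:\ (t\mapsto f(gth))\in k[\overline T_1]\ \text{ for all }g,h\in G\bigr\},
\]
the algebra of functions on $G$ that extend over the boundary along every two-sided translate of $T$. If $(M,\varphi)$ is as in the problem, every function on $M$ has this property, so $k[M]\subseteq A$. In the other direction, every finitely generated subalgebra $B\subseteq A$ that is closed under comultiplication defines a monoid $\operatorname{Spec}B$ with a morphism $G\to\operatorname{Spec}B$ that extends from $T$ to $\overline T_1$, and the EP forces $B\subseteq k[M]$. One therefore expects $M=\operatorname{Spec}A$, and this is right, with one proviso: $\operatorname{Spec} A$ must be a variety.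

\begin{theorem}\label{thm:criterion}
A pair $(M,\varphi)$ satisfying \textup{(a)}, \textup{(b)}, \textup{(c)} exists if and only if $A(M_1)$ is a finitely generated $k$-algebra. In that case necessarily $M\cong\operatorname{Spec}A(M_1)$.
\end{theorem}

Finite generation can fail, so the answer to Problem \ref{prob} is \emph{no} in general.

\begin{theorem}\label{thm:three}
Let $q=2$ if $\operatorname{char}k\neq2$, and $q=3$ if $\operatorname{char}k=2$. For the $3$-dimensional irreducible monoid
\[
M_1=\{(a,b,c,d)\in k^4:\ a^q=c^qd\},\qquad (a,b,c,d)(a',b',c',d')=(aa',\,ab'+bc',\,cc',\,dd'),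
\]
no pair $(M,\varphi)$ as in Problem \textup{\ref{prob}} exists.
\end{theorem}

Here $\overline T_1$ is not normal. This is not the only possible cause of failure.

\begin{theorem}\label{thm:smooth}
For every $k$ there is an irreducible monoid $M_1$ whose underlying variety is $\mathbb A^{31}$, with $\overline T_1\cong\mathbb A^{10}$, for which no pair $(M,\varphi)$ as in Problem \textup{\ref{prob}} exists.
\end{theorem}

\begin{theorem}\label{thm:positive}
\begin{enumerate}
\item[(1)] If there is a finite morphism of irreducible monoids $\tilde M\to M_1$ that is an isomorphism on unit groups, and $\tilde M$ has the EP, then the answer for $M_1$ is yes. In particular it is yes for every $M_1$, normal or not, with $G_1$ reductive.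
\item[(2)] Let $G_1=T\ltimes V$ with $V$ a vector group on which $T=T_1$ acts linearly. If $\overline T_1$ is normal, the answer is yes. If $\operatorname{char}k=p>0$, it is also yes whenever $p^m\tilde S\subseteq S$ for some $m$, where $\tilde S=\{\chi\in X(T): n\chi\in S\text{ for some }n\ge1\}$ is the saturation of $S=S(\overline T_1)$.
\item[(3)] If $\dim M_1\le1$ the answer is yes. If $\dim M_1=2$ it is always yes in characteristic $p>0$, but can be no in characteristic $0$. In dimension $3$ it can be no in every characteristic.
\end{enumerate}
\end{theorem}

Section \ref{sec:affine} works out by hand two monoids with the same $2$-dimensional unit group; they show both the candidate and the way it can fail. Section \ref{sec:criterion} proves the criterion, Section \ref{sec:three} gives the counterexample of Theorem \ref{thm:three}, Section \ref{sec:positive} the positive results, and Section \ref{sec:smooth} the smooth counterexample.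

\medskip\noindent\textbf{Conventions.} For an algebraic group or monoid $N$ we write $\Delta f(x,y)=f(xy)$ for $f\in k[N]$, so that $\Delta:k[N]\to k[N]\otimes k[N]=k[N\times N]$. A function $c\in k[N]$ is \emph{multiplicative} if $c(xy)=c(x)c(y)$ and $c(1)=1$; such a function is nonzero on units. Characters of $T$ are written additively in $X(T)$, and $t^a$ denotes the function on $T$ given by $a\in X(T)$. As $T$ is dense in $\overline T$, a morphism $\alpha:T\to N$ extends to $\overline T$ if and only if $\alpha^*k[N]\subseteq k[\overline T]$. We use repeatedly that, if $B\subseteq k[G]$ is a finitely generated subalgebra with $\Delta(B)\subseteq B\otimes B$, then $\operatorname{Spec}B$ is an irreducible monoid: coassociativity and the counit $f\mapsto f(1)$ are inherited from $k[G]$, and $B$ is a domain as $G$, being open in $M_1$, is irreducible. The inclusion $B\subseteq k[G]$ is then dual to a morphism of monoids $G\to\operatorname{Spec}B$.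

\section{Two monoids on the affine group of the line}\label{sec:affine}

Let $G=\{(t,u):t\in k^*,\,u\in k\}$ with
\[
(t,u)(t',u')=(tt',\,u+tu'),\qquad T=\{u=0\},
\]
the group of matrices $\left(\begin{smallmatrix}t&u\\0&1\end{smallmatrix}\right)$. Then $k[G]=k[t^{\pm1},u]$ and $(1,u)(t,0)(1,u')=(t,u+tu')$. Let $M_1$ be an irreducible monoid with unit group $G$. Every $g,h\in G$ can be written $g=(1,u)(s,0)$ and $h=(s',0)(1,u')$. So the function $t\mapsto f(gth)$ is obtained from $t\mapsto f(t,u+tu')$ by a rescaling of $t$, which preserves $k[\overline T_1]$. Hence, for $f\in k[G]$,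
\begin{equation}\label{eq:affine}
f\in A\iff f(t,u+tu')\in k[\overline T_1]\ \text{ as a function of }t,\text{ for all }u,u'\in k.
\end{equation}

\begin{example}[a monoid that can be repaired]\label{ex:good}
Let $M_1=\operatorname{Spec}k[t,tu]$. It is a monoid as $\Delta t=t\otimes t$ and $\Delta(tu)=tu\otimes t+t^2\otimes tu$. Inverting the multiplicative function $t$ gives $k[G]$, so the unit group is $G$, and $k[\overline T_1]=k[t]$. The monoid $N=\operatorname{Spec}k[t,u]$ of matrices $\left(\begin{smallmatrix}t&u\\0&1\end{smallmatrix}\right)$, $t,u\in k$, has the same unit group and the same torus closure. The inclusion $G\to N$ extends from $T$ to $\overline T_1$ but not from $G$ to $M_1$, as $u\notin k[t,tu]$. So $M_1$ lacks the EP.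

Write a nonzero $f\in k[G]$ as $f=\sum_if_i(u)t^i$ with lowest term $f_{i_0}(u)t^{i_0}$, $f_{i_0}\ne0$. The lowest term of $f(t,u+tu')$ in $t$ is again $f_{i_0}(u)t^{i_0}$, so \eqref{eq:affine} says $i_0\ge0$. Hence $A=k[t,u]$, and by Theorem \ref{thm:criterion} and its proof the monoid $M=N$ with $\varphi(t,u)=(t,tu)$ solves the problem for $M_1$. Note that $\varphi$ contracts the line $t=0$ to a point.
\end{example}

\begin{example}[characteristic $0$: a monoid that cannot be repaired]\label{ex:two}
Let $\operatorname{char}k=0$ and $M_1=\operatorname{Spec}k[t^2,t^3,t^2u,t^3u]$. This is a monoid because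
\[
\Delta(t^ju)=t^ju\otimes t^j+t^{j+1}\otimes t^ju,\qquad j=2,3,
\]
and $t^3,t^4\in k[t^2,t^3]$. Inverting the multiplicative function $t^2$ gives $k[G]$, so the unit group is $G$; and $k[\overline T_1]=k[t^2,t^3]$ is the span of the $t^i$ with $i\ge0$, $i\ne1$.

Suppose $(M,\varphi)$ solves the problem for $M_1$. We compute $k[M]\subseteq k[G]$ directly from the EP.

\emph{Upper bound.} Let $f=\sum_if_i(u)t^i\in k[M]$. For fixed $u,u'$ the function $f(t,u+tu')=f\bigl((1,u)(t,0)(1,u')\bigr)$ of $t$ extends to $\overline T\cong\overline T_1$, so it lies in $k[t^2,t^3]$. As in Example \ref{ex:good}, no negative powers of $t$ occur in $f$. The coefficient of $t^1$ in $f(t,u+tu')$ is $f_1(u)+f_0'(u)u'$; it must vanish for all $u,u'$, so $f_1=0$ and $f_0'=0$. In characteristic $0$ this makes $f_0$ constant. Hence $k[M]\subseteq k\oplus t^2k[t,u]$.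

\emph{Lower bound.} For $n\ge1$ let $B_n$ be the algebra generated by all $t^ju^i$ with $j\in\{2,3\}$ and $0\le i\le n$. It contains $t^ju^i$ for all $j\ge2$, $0\le i\le n$, so the formula
\[
\Delta(t^ju^i)=\sum_{l=0}^i\tbinom il\,t^{j+l}u^{i-l}\otimes t^ju^l
\]
shows $\Delta(B_n)\subseteq B_n\otimes B_n$. So $N_n=\operatorname{Spec}B_n$ is a monoid, and the restriction of $G\to N_n$ to $T$ extends to $\overline T$, because $B_n$ restricts to $k[t^2,t^3]$ on $T$. By the EP, $G\to N_n$ extends to $M$, i.e.\ $B_n\subseteq k[M]$. Letting $n$ grow, we get $k[M]=k\oplus t^2k[t,u]$.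

This algebra is graded by the power of $t$, with degree-$0$ part $k$ and degree-$1$ part $0$. Given a generating set, subtract from each generator its constant term. A product of two elements without constant term starts in degree at least $4$. So the degree-$2$ components of the generators must span the infinite-dimensional space $t^2k[u]$, and no generating set is finite. This contradicts the fact that $M$ is an affine variety. Hence there is no $(M,\varphi)$.
\end{example}

\begin{remark}\label{rem:p}
In characteristic $p>0$ the condition $f_0'=0$ only says $f_0\in k[u^p]$, and the same $M_1$ gives $A=k[u^p]\oplus t^2k[t,u]$. This lies between $k[t^2,u^p]$ and $k[t,u]$, hence is a finite module over the former and a finitely generated algebra. To turn the idea of Example \ref{ex:two} into a counterexample in characteristic $p$, one must also exclude the $p$-th powers.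
\end{remark}

\section{The criterion}\label{sec:criterion}

We fix an irreducible monoid $M_1$, write $G,T$ for $G_1,T_1$, and let $A=A(M_1)$. Two points need care: that a monoid between $M_1$ and $G$ has unit group exactly $G$, and that $A$, which may not be finitely generated, is exhausted by algebras of functions of monoids.

\begin{lemma}\label{lem:units}
There is a multiplicative function $c\in k[M_1]$ with $G=\{c\ne0\}$ and $k[G]=k[M_1][1/c]$. If $k[M_1]\subseteq B\subseteq k[G]$ with $B$ a finitely generated algebra and $\Delta(B)\subseteq B\otimes B$, then $\operatorname{Spec}B$ has unit group $G$, and the morphism $\operatorname{Spec}B\to M_1$ is the identity on $G$.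
\end{lemma}

\begin{proof}
By \cite[Thm.~3.15]{Putcha} we may realize $M_1$ as a closed submonoid of some $\mathrm{Mat}_n(k)$. Let $c=\det|_{M_1}$; it is multiplicative, hence nonzero on $G$. If $c(x)\neq0$, then $x$ is an invertible matrix, so $xM_1\subseteq M_1$ is closed, irreducible and of the same dimension as $M_1$. Hence $xM_1=M_1\ni1$, so $x^{-1}\in M_1$ and $x\in G$. Thus $G=\{c\ne0\}$ and $k[G]=k[M_1][1/c]$.

For $B$ as stated, $B[1/c]=k[G]$, so $G$ is the open subset $\{c\neq0\}$ of $\operatorname{Spec}B$. Its elements are units, since $G\to\operatorname{Spec}B$ is a morphism of monoids. Conversely $c$ is multiplicative on $\operatorname{Spec}B$, so every unit lies in $\{c\ne0\}=G$. The last statement holds because $k[M_1]\subseteq B\subseteq k[G]$ are inclusions of functions on $G$.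
\end{proof}

\begin{lemma}\label{lem:A}
$A$ is a subalgebra of $k[G]$ containing $k[M_1]$, stable under left and right translations by $G$ and under automorphisms of $G$ that fix $T$ pointwise, and $\Delta(A)\subseteq A\otimes A$. Every $f\in A$ lies in a finitely generated subalgebra $B\subseteq A$ with $\Delta(B)\subseteq B\otimes B$.
\end{lemma}

\begin{proof}
$A$ is a subalgebra because $k[\overline T_1]$ is one. Translating $f$ only changes $g$ and $h$ in the definition, and if $\sigma$ is an automorphism fixing $T$ pointwise, then $f(\sigma(gth))=f(\sigma(g)\,t\,\sigma(h))$. If $f\in k[M_1]$, then $x\mapsto f(gxh)$ is regular on $M_1$, hence on $\overline T_1$; so $f\in A$.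

Let $f\in A$ and let $W\subseteq A$ be the span of all two-sided translates of $f$. It is finite-dimensional, because the action of $G\times G$ on $k[G]$ is locally finite. For $w\in W$ write $\Delta w=\sum_{i=1}^nf_i\otimes h_i$ with $(f_i)$ and $(h_i)$ each linearly independent. As the functions $h_1,\dots,h_n$ are independent, there are $y_1,\dots,y_n\in G$ such that the matrix $(h_i(y_j))$ is invertible. Since $w(xy_j)=\sum_if_i(x)h_i(y_j)$, each $f_i$ is a linear combination of right translates of $w$, so $f_i\in W$. Choosing instead points $x_j$ with $(f_i(x_j))$ invertible shows that each $h_i$ is a combination of left translates of $w$, so $h_i\in W$. Thus $\Delta(W)\subseteq W\otimes W$, and $B=k[W]$ has the required properties. In particular $\Delta(A)\subseteq A\otimes A$.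
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:criterion}]
Suppose $A$ is finitely generated. By Lemma \ref{lem:A}, $M=\operatorname{Spec}A$ is an irreducible monoid, and $k[M_1]\subseteq A$ gives a monoid morphism $\varphi:M\to M_1$.

(a) This is Lemma \ref{lem:units} with $B=A$.

(b) The coordinate ring of the closure $\overline T$ of $T$ in $M$ is the image of the restriction $A\to k[T]$. This image lies in $k[\overline T_1]$ (take $g=h=1$ in the definition of $A$) and contains the image of $k[M_1]$, which is $k[\overline T_1]$. So $\varphi:\overline T\to\overline T_1$ is an isomorphism.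

(c) Let $\alpha:G\to N$ be a morphism such that $\alpha|_T$ extends to $\overline\alpha:\overline T\to N$. For $f\in k[N]$ and $g,h\in G$ the function $t\mapsto(\alpha^*f)(gth)=f(\alpha(g)\alpha(t)\alpha(h))$ extends to the regular function $x\mapsto f(\alpha(g)\overline\alpha(x)\alpha(h))$ on $\overline T=\overline T_1$. Hence $\alpha^*k[N]\subseteq A=k[M]$, and $\alpha$ extends to a morphism of varieties $\beta:M\to N$. As $G$ is dense in $M$ and $G\times G$ in $M\times M$, the extension $\beta$ is unique and is a morphism of monoids.

Conversely, let $(M,\varphi)$ satisfy (a)--(c), and identify the unit group of $M$ with $G$ via $\varphi$. For $f\in k[M]$ and $g,h\in G$ the function $x\mapsto f(gxh)$ is regular on $\overline T$, and $k[\overline T]=k[\overline T_1]$ inside $k[T]$ by (b); so $k[M]\subseteq A$. Let $f\in A$, choose $B\ni f$ as in Lemma \ref{lem:A}, and let $\alpha:G\to N=\operatorname{Spec}B$ be the natural morphism. As $B\subseteq A$, the restriction of $B$ to $T$ lies in $k[\overline T_1]=k[\overline T]$, so $\alpha|_T$ extends to $\overline T$. By the EP, $\alpha$ extends to $M\to N$, which means $B\subseteq k[M]$. So $f\in k[M]$.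 Hence $k[M]=A$; in particular $A$ is finitely generated and $M\cong\operatorname{Spec}A$.
\end{proof}

\subsection{Computing $A$ when $G=T\ltimes U$}

In all our examples $G$ is solvable, $G=T\ltimes U$ with $U$ the unipotent radical. Every $g,h\in G$ can be written $g=us$, $h=s'u'$ with $u,u'\in U$ and $s,s'\in T$, and then $gth=u(sts')u'$. Since $k[\overline T_1]$ is stable under translation by $T$, we have $f\in A$ if and only if $t\mapsto f(utu')$ lies in $k[\overline T_1]$ for all $u,u'\in U$. Expanding $f(utu')\in k[T]\otimes k[U\times U]$ in characters of $T$, this becomes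
\begin{equation}\label{eq:TU}
f\in A\iff f(utu')\in k[\overline T_1]\otimes k[U\times U].
\end{equation}
In words: only characters from $S$ occur in $f(utu')$. Moreover, $A$ is stable under left and right translations by $T$, so it is spanned by $T\times T$-weight vectors. We test finite generation with two facts about gradings of commutative algebras.

\begin{lemma}\label{lem:graded}
\begin{enumerate}
\item[(i)] If $R=\bigoplus_{y\ge0}R_y$ is a finitely generated $\mathbb N$-graded $k$-algebra, then each $R_y$ is a finitely generated $R_0$-module.
\item[(ii)] If $R$ is a finitely generated $k$-algebra graded by an abelian group $L$, and $L'\subseteq L$ is a subgroup, then $R'=\bigoplus_{\lambda\in L'}R_\lambda$ is finitely generated.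
\end{enumerate}
\end{lemma}

\begin{proof}
In both cases $R$ has finitely many homogeneous generators. (i) $R_y$ is generated over $R_0$ by the monomials of degree $y$ in the generators of positive degree, and there are finitely many of these.

(ii) Let $h_1,\dots,h_m$ be nonzero homogeneous generators, and for $e\in\mathbb N^m$ put $\deg h^e=\sum_ie_i\deg h_i$. Then $R'$ is spanned by the monomials $h^e$ with $e\in E=\{e\in\mathbb N^m:\deg h^e\in L'\}$. If $e,e'\in E$ and $e\ge e'$ componentwise, then $e-e'\in E$, because $L'$ is a group. So $E$ is generated as a semigroup by its minimal nonzero elements. By Dickson's lemma (a set of pairwise incomparable elements of $\mathbb N^m$ is finite) there are finitely many of them.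
\end{proof}

\section{A three-dimensional counterexample in every characteristic}\label{sec:three}

In Example \ref{ex:two} every power $u^b$, $b\ge1$, is excluded from $A$ because $(u+tu')^b$ contains a forbidden character. In characteristic $p$ too many binomial coefficients vanish for this, as Remark \ref{rem:p} shows. But if $p^m$ is the exact power of $p$ dividing $b$, then $\binom b{p^m}\ne0$ in $k$. (Lucas: the residue of $\binom b{p^m}$ is the coefficient of $p^m$ in the base-$p$ expansion of $b$, which is nonzero.) So we want a semigroup in which a step of length $p^m$ is always forbidden: on one edge of $S$, membership should be a congruence modulo some $q$ prime to $p$. A second torus coordinate gives room for the congruence to disappear away from that edge.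

\begin{proof}[Proof of Theorem \ref{thm:three}]
\emph{The monoid.} The polynomial $a^q-c^qd$ is linear in $d$ with coprime coefficients, hence irreducible. So $M_1$ is an irreducible variety of dimension $3$. Its product is multiplication of the matrices $\left(\begin{smallmatrix}a&b\\0&c\end{smallmatrix}\right)$ together with multiplication of $d$, and it respects the equation; so $M_1$ is a monoid. The functions $a,c,d$ are multiplicative, hence nonzero on units; conversely, where $a,c,d\ne0$, the inverse matrix together with $d^{-1}$ again satisfies the equation. So the unit group is $\{a,c,d\ne0\}$. On it put $a=st$, $c=t$, $b=tu$; then $d=s^q$. Thus the matrix is $t\left(\begin{smallmatrix}s&u\\0&1\end{smallmatrix}\right)$ and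
\[
G=\{(s,t,u):s,t\in k^*,\,u\in k\},\qquad (s,t,u)(s',t',u')=(ss',\,tt',\,u+su').
\]
$T=\{u=0\}$ is a maximal torus. The surface $\{b=0\}\cap M_1$ is irreducible, being given by $a^q=c^qd$ in $k^3$, and contains $T$ as a nonempty open subset; so it is $\overline T_1$. Hence $k[\overline T_1]=k[t,st,s^q]$ is spanned by the $s^xt^y$ with
\[
(x,y)\in S=\langle(0,1),(1,1),(q,0)\rangle .
\]
We need three properties of $S$:
\begin{itemize}
\item $S\subseteq\mathbb N^2$;
\item $(x,0)\in S$ if and only if $x\ge0$ and $q\mid x$, since the first two generators have positive second coordinate;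
\item $(x,y)\in S$ whenever $x\ge0$ and $y\ge q-1$: write $x=qm+r$ with $0\le r\le q-1$; then $(x,y)=r(1,1)+m(q,0)+(y-r)(0,1)$.
\end{itemize}

\emph{The algebra $A$.} Under left and right translation by $T$ the monomial $s^xt^yu^b$ has weights $(x+b,y)$ and $(x,y)$. These pairs are distinct for distinct monomials, so $A$ is spanned by monomials. As $(1,1,u)(s,t,0)(1,1,u')=(s,t,u+su')$, condition \eqref{eq:TU} for $f=s^xt^yu^b$ reads $s^xt^y(u+su')^b\in k[\overline T_1][u,u']$, that is,
\begin{equation}\label{eq:three}
s^xt^yu^b\in A\iff(x+i,y)\in S\ \text{ for all }0\le i\le b\text{ with }\tbinom bi\ne0\text{ in }k.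
\end{equation}
Taking $i=0$ we see that $y\ge0$. So $A=\bigoplus_{y\ge0}A_y$ is graded by the exponent of $t$.

\emph{$A_0=k[s^q]$.} Let $s^xu^b\in A$. By \eqref{eq:three} with $i=0$, $x\ge0$ and $q\mid x$. Suppose $b\ge1$. Put $i=1$ if $\operatorname{char}k=0$, and let $i=p^m$ be the exact power of $p$ dividing $b$ if $\operatorname{char}k=p>0$. Then $\binom bi\ne0$ in $k$, and $q\nmid i$ because $q$ is a prime different from $\operatorname{char}k$. So $q\nmid x+i$ and $(x+i,0)\notin S$, a contradiction. Hence $b=0$. Conversely $s^{qm}\in A$ for $m\ge0$.

\emph{$A_{q-1}\ni t^{q-1}u^b$ for all $b\ge0$}, since $(i,q-1)\in S$ for all $i\ge0$.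

\emph{Conclusion.} If $A$ were finitely generated, $A_{q-1}$ would be a finitely generated module over $A_0=k[s^q]$ by Lemma \ref{lem:graded}(i). Since $A_0$ does not involve $u$, the $u$-degree would be bounded on $A_{q-1}$, contradicting $t^{q-1}u^b\in A_{q-1}$ for all $b$. So $A$ is not finitely generated, and Theorem \ref{thm:criterion} applies.
\end{proof}

\begin{remark}
The choice of $q$ matters. If instead $q=\operatorname{char}k=p$, then $(p,0)$ and $(0,p)$ lie in $S$. As $\tilde S=\mathbb N^2$, this gives $p\tilde S\subseteq S$, and by Theorem \ref{thm:positive}(2) the answer is yes for the monoid defined by the same formulas.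
\end{remark}

\section{Positive results}\label{sec:positive}

\subsection{Finite morphisms and reductive monoids}

The EP of $\tilde M$ bounds $A$ from above by $k[\tilde M]$; since $k[\tilde M]$ is finite over $k[M_1]\subseteq A$, this makes $A$ finitely generated.

\begin{proof}[Proof of Theorem \ref{thm:positive}\textup{(1)}]
Let $\tilde M\to M_1$ be as stated, so that $k[M_1]\subseteq k[\tilde M]\subseteq k[G]$ and $k[\tilde M]$ is a finite $k[M_1]$-module. Let $f\in A$, let $B\ni f$ be as in Lemma \ref{lem:A}, and consider $\alpha:G\to N=\operatorname{Spec}B$. As $B\subseteq A$, the restriction $\alpha|_T$ extends to $\overline T_1$. The closure of $T$ in $\tilde M$ maps to $\overline T_1$, so $\alpha|_T$ extends to this closure as well. The EP for $\tilde M$ gives $B\subseteq k[\tilde M]$. Hence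
\[
k[M_1]\subseteq A\subseteq k[\tilde M].
\]
Since $k[M_1]$ is Noetherian, $A$ is a finite $k[M_1]$-module, hence a finitely generated algebra, and Theorem \ref{thm:criterion} applies.

Now let $G=G_1$ be reductive and let $\tilde M$ be the normalization of $M_1$; it is finite over $M_1$. As $G$ is smooth, hence normal, $k[\tilde M]\subseteq k[G]$. If $f\in k[\tilde M]$, then $f$ is integral over $k[M_1]$, so $\Delta f\in k[G\times G]$ is integral over $k[M_1]\otimes k[M_1]$. The ring $k[\tilde M]\otimes k[\tilde M]$ is normal, because $k$ is algebraically closed, and has the same fraction field as $k[G\times G]$; so $\Delta f\in k[\tilde M]\otimes k[\tilde M]$. Thus $\tilde M$ is a monoid over $M_1$, and by Lemma \ref{lem:units} its unit group is $G$. It is a normal reductive monoid, so it has the EP by the known fact recalled in Section~1. The first part applies.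
\end{proof}

\subsection{Vector groups}

Here the conditions that define $A$ concern single monomials. When $S$ consists of the lattice points of a cone they become linear inequalities; the binomial coefficients play no role.

\begin{proof}[Proof of Theorem \ref{thm:positive}\textup{(2)}]
Choose coordinates $u_1,\dots,u_m$ on $V$ in which $T$ acts diagonally, with weights $\chi_1,\dots,\chi_m\in X(T)$; then the product of $G$ is $(t,u)(t',u')=(tt',(u_j+\chi_j(t)u_j')_j)$. Scaling the $u_j$ independently gives automorphisms of $G$ that fix $T$ pointwise. By Lemma \ref{lem:A}, $A$ is stable under these scalings and under right translation by $T$. The monomials $t^au^b$ ($a\in X(T)$, $b\in\mathbb N^m$) are weight vectors with distinct weights $(a,b)$ for these actions, so $A$ is spanned by monomials. As $(1,u)(t,0)(1,u')=(t,(u_j+\chi_j(t)u'_j)_j)$, condition \eqref{eq:TU} says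
\begin{equation}\label{eq:vector}
t^au^b\in A\iff a+\sum_ji_j\chi_j\in S\ \text{ for all }0\le i\le b\text{ with }\prod_j\tbinom{b_j}{i_j}\ne0\text{ in }k;
\end{equation}
different $i$ belong to different monomials in $u,u'$, so no cancellation occurs.

Since $S$ is finitely generated, $\tilde S$ is the set of lattice points of the rational polyhedral cone generated by $S$: a lattice point of this cone is a nonnegative rational combination of generators of $S$, so a positive multiple of it lies in $S$; and $\tilde S$ clearly lies in the cone.

\emph{$\overline T_1$ normal.} If $\chi\in X(T)$ and $n\chi\in S$ for some $n\ge1$, then the function $t^\chi$ is integral over $k[S]$ and lies in its fraction field, so $\chi\in S$. Thus $S=\tilde S$. We claim that in this case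
\[
t^au^b\in A\iff a+\sum_{j\in J}b_j\chi_j\in S\ \text{ for all }J\subseteq\{1,\dots,m\}.
\]
The right side is necessary because $\binom{b_j}0=\binom{b_j}{b_j}=1$. It is sufficient because every point $i$ of the box $0\le i\le b$ is a convex combination of the vertices of the box, so $a+\sum_j i_j\chi_j$ is a lattice point of the cone as soon as the vertices give points of the cone. Hence the pairs $(a,b)$ with $t^au^b\in A$ are the lattice points in $X(T)\times\mathbb Z^m$ of a rational polyhedral cone. By Gordan's lemma they form a finitely generated semigroup, so $A$ is finitely generated, and Theorem \ref{thm:criterion} applies.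

\emph{Characteristic $p$ and $p^m\tilde S\subseteq S$.} Let $\tilde A$ be defined like $A$ with $k[\tilde S]$ in place of $k[S]=k[\overline T_1]$. It is a subalgebra of $k[G]$ with the stability properties of Lemma \ref{lem:A}, and \eqref{eq:TU} holds for it, since the proofs use only that $k[S]$ is a $T$-stable subalgebra of $k[T]$. So the computation just made applies to $\tilde A$, because $\tilde S$ is the set of lattice points of a rational polyhedral cone, and $\tilde A$ is finitely generated. If $f\in\tilde A$, then $t\mapsto f^{p^m}(gth)=(f(gth))^{p^m}$ is a combination of characters in $p^m\tilde S\subseteq S$, so $f^{p^m}\in A$. Let $f_1,\dots,f_l$ generate $\tilde A$ and put $R=k[f_1^{p^m},\dots,f_l^{p^m}]$. Then $R\subseteq A\subseteq\tilde A$, and $\tilde A$ is a finite $R$-module, since the algebra $\tilde A$ is generated by finitely many elements integral over $R$. As $R$ is Noetherian, $A$ is a finite $R$-module, hence a finitely generated algebra, and Theorem \ref{thm:criterion} applies.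
\end{proof}

\subsection{Small dimension}

\begin{proof}[Proof of Theorem \ref{thm:positive}\textup{(3)}]
A connected group of dimension at most $2$ is solvable, so for $\dim M_1\le2$ we have $G=T\ltimes U$ with $U$ connected unipotent. If $T=1$, then $\overline T_1$ is a point and $A=k[G]$. If $G=T$, then $A=k[\overline T_1]$. Both are finitely generated. This covers $\dim M_1\le1$.

If $\dim M_1=2$, there remains $T\cong\mathbb G_m$, $U\cong\mathbb G_a$. The automorphisms of $\mathbb G_a$ as an algebraic group are the scalings, so $T$ acts on $U$ by a character and part (2) is available. Let $\operatorname{char}k=p>0$. The semigroup $S\subseteq\mathbb Z$ generates $\mathbb Z$. If $S$ contains some $m>0$ and some $-n<0$, then $S$ is a group: for $s\in S$ with $s>0$ we have $-s=s\cdot(-n)+(n-1)\cdot s\in S$, and for $s\in S$ with $s<0$ we have $-s=(-s)\cdot m+(m-1)\cdot s\in S$. So $S=\mathbb Z=\tilde S$. Otherwise, up to sign, $S\subseteq\mathbb N$. As $S$ generates $\mathbb Z$, it contains all integers $\ge c$ for some $c$; so $\tilde S=\mathbb N$, and $p^m\tilde S\subseteq S$ once $p^m\ge c$. In both cases part (2) gives yes.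

In characteristic $0$, Example \ref{ex:two} is a $2$-dimensional monoid for which the answer is no. Theorem \ref{thm:three} gives the $3$-dimensional ones.
\end{proof}

\section{A smooth counterexample}\label{sec:smooth}

By the proof of Theorem \ref{thm:positive}(2), if $\overline T_1$ is normal and $U$ is a vector group with linear $T$-action, then only convex conditions on exponents occur. To get a counterexample with $\overline T_1$ an affine space we make $U$ noncommutative, so that membership in $A$ becomes a condition on polynomials rather than on exponents.

\subsection{The idea: a commutator bounds a degree}\label{sub:idea}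

Let $U=k^3\ni(v,\eta,\xi)$ with $(v,\eta,\xi)(v',\eta',\xi')=(v+v'+\xi\eta',\,\eta+\eta',\,\xi+\xi')$. Let $t=(t_0,t_1)\in\mathbb G_m^2=T$ act by $v\mapsto v$, $\eta\mapsto t_0t_1^{-1}\eta$, $\xi\mapsto t_0^{-1}t_1\xi$, and suppose that $k[\overline T_1]=k[t_0,t_1]$. For a nonzero polynomial $f(v)$ and $a\in\mathbb Z$, condition \eqref{eq:TU} for $t_1^af$ asks that
\[
t_1^a\,f\bigl(v+v'+t_0t_1^{-1}\xi\eta'\bigr)
\]
be polynomial in $t_0,t_1$. So $t_1^af\in A$ if and only if $\deg f\le a$.

Now replace the scalar $v$ by a vector in $V=k^3$, and the term $\xi\eta'$ by $\xi\eta'v_1$ for a fixed nonzero $v_1\in V$. The condition becomes: the degree of $f$ in the direction $v_1$ is at most $a$. For a form $f$ of degree $n$ on $V$ this says that the plane curve $f=0$ has multiplicity at least $n-a$ at the point $[v_1]$ (see \eqref{eq:mult}). With several pairs $(\eta_j,\xi_j)$ and vectors $v_j$ we can prescribe multiplicities at several points, so $A$ contains the direct sum of all linear systems of plane curves with assigned multiplicities at these points. It remains to choose the points so that this sum is not finitely generated. The coordinate $t_0$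 is there to exclude the other weight-zero functions, namely polynomials that involve the products $\eta_j\xi_j$.

\subsection{Nine points}\label{sub:points}

We claim that there are ternary cubic forms $C_0,C_1$ such that
\begin{itemize}
\item[(i)] all members $\lambda_0C_0+\lambda_1C_1$, $[\lambda_0:\lambda_1]\in\mathbb P^1$, of the pencil are irreducible;
\item[(ii)] $C_0,C_1$ meet transversally, hence in exactly nine points $p_1,\dots,p_9\in\mathbb P^2$.
\end{itemize}

For (i): the reducible cubics form a closed subset of $\mathbb P^9$, the image of $\{\text{lines}\}\times\{\text{conics}\}$, of dimension at most $2+5=7$. The lines in $\mathbb P^9$ through a given point form a $\mathbb P^8$, so the lines meeting this subset form a closed set of dimension at most $7+8=15$, less than $16$, the dimension of the Grassmannian of lines in $\mathbb P^9$. So (i) holds on a nonempty open set of pairs $(C_0,C_1)$.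

For (ii): transversality at a common zero $p$ means that the gradients of $C_0,C_1$ at $p$ are linearly independent. (By Euler's identity $p\cdot\nabla C(p)=3C(p)=0$ for a zero $p$ of $C$, in any characteristic, so this agrees with independence of the gradients in an affine chart.) The pairs with a common zero in $\mathbb P^2$ at which the gradients are dependent form a closed set, because projection along $\mathbb P^2$ is proper. It is not everything: take $C_0=\ell_1\ell_2\ell_3$ and $C_1=\ell_1'\ell_2'\ell_3'$ with six lines, no three of them concurrent; every common zero is a point $\ell_i=\ell'_j=0$, and there the gradients are nonzero multiples of $\ell_i$ and $\ell_j'$. So (ii) holds on a nonempty open set of pairs. Two such cubics have no common component, since at a point of one the gradients would be dependent; by B\'ezout they meet in nine points.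

Nonempty open subsets of the irreducible space of pairs intersect, which proves the claim. Fix such $C_0,C_1$, let $V=k^3$, and choose $v_j\in V$ with $p_j=[v_j]$.

\subsection{The monoid}

Let $U=V\times k^9\times k^9\ni(v,\eta,\xi)$ with
\[
(v,\eta,\xi)(v',\eta',\xi')=\Bigl(v+v'+\sum_{j=1}^9\xi_j\eta_j'v_j,\ \eta+\eta',\ \xi+\xi'\Bigr).
\]
The added term is bilinear, so the product is associative; $U$ is a connected unipotent group, an extension of a vector group by the central subgroup $V$. Let $T=\mathbb G_m^{10}\ni t=(t_0,\dots,t_9)$ act on $U$ by
\[
v\mapsto v,\qquad\eta_j\mapsto t_0t_j^{-1}\eta_j,\qquad\xi_j\mapsto t_0^{-1}t_j\xi_j .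
\]
These are automorphisms, as $\xi_j\eta_j'$ is unchanged. Let $G=U\rtimes T$ with $(u,t)(u',t')=(u\cdot t(u'),tt')$. Then $T$ is a maximal torus of $G$, and $\dim G=21+10=31$.

In the coordinates of $G$ the product involves $t_j^{-1}$ and $t_0^{-1}$. We clear these denominators. Let $M_1=\mathbb A^{31}$ with coordinates $\tau_0,\dots,\tau_9$, $x_j,y_j$ $(1\le j\le9)$ and $z\in V$. Put $P=\tau_1\cdots\tau_9$ and $P_j=P/\tau_j$, and define a product by
\begin{gather*}
\tau_i''=\tau_i\tau_i',\qquad x_j''=x_j\tau_0'+\tau_jx_j',\qquad y_j''=y_j\tau_j'+\tau_0y_j',\\
z''=P(\tau')z+P(\tau)z'+\sum_jP_j(\tau)P_j(\tau')\,x_jy_j'\,v_j .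
\end{gather*}
The map
\[
(v,\eta,\xi,t)\longmapsto\bigl(\tau=t,\ x_j=t_0\xi_j,\ y_j=t_j\eta_j,\ z=P(t)v\bigr)
\]
is an isomorphism of varieties from $G$ onto the open set $\{\tau_0\cdots\tau_9\ne0\}$. It carries the product of $G$ to the product above. Indeed, in $G$ the components of $(v,\eta,\xi,t)(v',\eta',\xi',t')$ are
\[
\eta_j+t_0t_j^{-1}\eta_j',\qquad \xi_j+t_0^{-1}t_j\xi_j',\qquad v+v'+\sum_jt_0t_j^{-1}\xi_j\eta_j'v_j,\qquad tt',
\]
and, writing $P=P(t)$, $P'=P(t')$ and likewise $P_j,P_j'$,
\begin{align*}
t_0t_0'\bigl(\xi_j+t_0^{-1}t_j\xi_j'\bigr)&=t_0'x_j+t_jx_j',\\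
t_jt_j'\bigl(\eta_j+t_0t_j^{-1}\eta_j'\bigr)&=t_j'y_j+t_0y_j',\\
PP'\Bigl(v+v'+\sum_jt_0t_j^{-1}\xi_j\eta_j'v_j\Bigr)&=P'z+Pz'+\sum_jP_jP_j'\,x_jy_j'\,v_j ,
\end{align*}
where the last line uses $t_0\xi_j=x_j$, $\eta_j'=y_j'/t_j'$ and $PP't_j^{-1}t_j'^{-1}=P_jP_j'$.

By density the product on $M_1$ is associative, and $\tau=(1,\dots,1)$, $x=y=z=0$ is its unit. The $\tau_i$ are multiplicative, so all $\tau_i\ne0$ on units; hence the unit group is $G$. Finally $\overline T_1=\{x=y=z=0\}\cong\mathbb A^{10}$ and $k[\overline T_1]=k[t_0,\dots,t_9]$.

\subsection{A graded subalgebra of $A$}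

Regard $k[G]=k[T]\otimes k[U]$. Right translation by $s\in T$ sends $(u,t)$ to $(u,ts)$, and conjugation by $s$ sends it to $(s(u),t)$. So
\[
k[G]=\bigoplus_{a\in\mathbb Z^{10},\,\chi\in X(T)}t^a\,k[U]_\chi,
\]
where $k[U]_\chi$ is the $\chi$-weight space for the action of $T$ on $U$; and $A$, being stable under both operations, is a graded subalgebra. Let $A'\subseteq A$ be the sum of the components with $a_0=0$ and $\chi=0$. These indices form a subgroup, so by Lemma \ref{lem:graded}(ii):
\begin{equation}\label{eq:Aprime}
\text{if $A$ is finitely generated, then so is $A'$.}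
\end{equation}
For $0\ne f\in k[V]$ let $d_j(f)$ be the degree in $s$ of $f(y+sv_j)\in k[y][s]$, where $y\in V$; put $d_j(0)=-\infty$.

\begin{proposition}\label{prop:Q}
$\displaystyle A'=\bigoplus_{a\in\mathbb N^9}t_1^{a_1}\cdots t_9^{a_9}\,Q_a$, where $Q_a=\{f\in k[V]:d_j(f)\le a_j\text{ for }j=1,\dots,9\}$.
\end{proposition}

\begin{proof}
The monomial $v^l\eta^b\xi^c$ has weight $\prod_j(t_0t_j^{-1})^{b_j-c_j}$, which is trivial if and only if $b=c$. So $k[U]_0=k[v,w_1,\dots,w_9]$ with $w_j=\eta_j\xi_j$. Let $0\neq f\in k[U]_0$ and $t^a=t_1^{a_1}\cdots t_9^{a_9}$ with $a\in\mathbb Z^9$.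

\emph{If $t^af\in A$, then $f\in k[V]$.} Apply \eqref{eq:TU} with $u=(v,\eta,\xi)$ and $u'=(0,0,\xi')$. Here $u\cdot t(u')=(v,\eta,(\xi_j+t_0^{-1}t_j\xi_j')_j)$, so
\[
t^af\bigl(v,\,(\eta_j\xi_j+t_0^{-1}t_j\eta_j\xi_j')_j\bigr)\in k[t_0,\dots,t_9]\otimes k[U\times U].
\]
Let $d$ be the total degree of $f$ in the $w_j$, and $f_d$ its top part. The coefficient of $t_0^{-d}$ is $t^af_d(v,(t_j\eta_j\xi_j')_j)$. It is nonzero, because the $t_j\eta_j\xi_j'$ and the coordinates of $v$ are algebraically independent. So $d=0$.

\emph{For $f\in k[V]$, $t^af\in A$ if and only if $d_j(f)\le a_j$ for all $j$.} Write $f(y+\sum_js_jv_j)=\sum_cf_c(y)s^c$ with $c\in\mathbb N^9$. By \eqref{eq:TU}, $t^af\in A$ if and only if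
\[
t^af\Bigl(v+v'+\sum_jt_0t_j^{-1}\xi_j\eta_j'v_j\Bigr)=\sum_cf_c(v+v')\,t_0^{|c|}\prod_jt_j^{a_j-c_j}(\xi_j\eta_j')^{c_j}
\]
is polynomial in $t_0,\dots,t_9$. Different $c$ give different characters of $T$, so this means $c_j\le a_j$ for all $j$ and all $c$ with $f_c\ne0$. It remains to see that $d_j(f)$ is the largest $c_j$ occurring. Let $f(y+s_jv_j)=\sum_eg_e(y)s_j^e$. Then
\[
f\Bigl(y+\sum_is_iv_i\Bigr)=\sum_eg_e\Bigl(y+\sum_{i\ne j}s_iv_i\Bigr)s_j^e ,
\]
and $g_e(y+\sum_{i\ne j}s_iv_i)\ne0$ whenever $g_e\ne0$ (put $s_i=0$ for all $i\ne j$). So the degree in $s_j$ is $d_j(f)$. As $d_j(f)\ge0$ for $f\ne0$, only $a\in\mathbb N^9$ occur.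
\end{proof}

If $f$ is a form of degree $n$, then $f(y+sv_j)$ is homogeneous of degree $n$ in $(y,s)$. Hence $d_j$ of a polynomial is the maximum of $d_j$ over its homogeneous components, and $Q_a=\bigoplus_nQ_{a,n}$, where $Q_{a,n}$ consists of forms of degree $n$. Thus $A'$ is graded by $(a,n)\in\mathbb Z^9\times\mathbb Z$. In linear coordinates $X,Y,Z$ with $v_j=(0,0,1)$ write a nonzero form as $f=\sum_cg_c(X,Y)Z^c$ with $g_c$ a form of degree $n-c$. Then $d_j(f)$ is the largest $c$ with $g_c\ne0$, and the multiplicity of $f$ at $p_j=[0:0:1]$ is the smallest $n-c$ with $g_c\ne0$. Hence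
\begin{equation}\label{eq:mult}
d_j(f)\le a_j\iff\operatorname{mult}_{p_j}(f)\ge n-a_j .
\end{equation}

\subsection{The pencil and an infinite family of classes}

It remains to show that $A'$ is not finitely generated. We attach to each degree $(a,n)$ a divisor class on the blow-up of $\mathbb P^2$ at the nine points, and we exhibit infinitely many classes $D_\ell$ with $Q_{a,n}\neq0$, all of degree $1$ on the members of the pencil. Since effective classes have nonnegative degree there, a decomposition of $D_\ell$ into degrees of generators has exactly one summand of degree $1$. The self-intersection $D_\ell^2=-1$ then shows that each generator can serve for at most one $\ell$.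

Let $X$ be the blow-up of $\mathbb P^2$ at $p_1,\dots,p_9$, let $H$ be the class of the pullback of a line, and $E_1,\dots,E_9$ the exceptional curves. Recall that $\operatorname{Pic}X$ is free on $H,E_1,\dots,E_9$, with $H^2=1$, $E_i^2=-1$ and all other products of basis elements $0$. We call a class effective if it contains an effective divisor, possibly $0$. Put
\[
\kappa(a,n)=nH-\sum_i(n-a_i)E_i,
\]
an injective homomorphism $\mathbb Z^9\times\mathbb Z\to\operatorname{Pic}X$. If $0\ne f\in Q_{a,n}$, then the divisor of the pullback of $f$ to $X$ is the strict transform of the curve $f=0$ plus $\sum_i\operatorname{mult}_{p_i}(f)E_i$. Subtracting $\sum_i(n-a_i)E_i$ leaves an effective divisor by \eqref{eq:mult}. So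
\begin{equation}\label{eq:eff}
Q_{a,n}\ne0\ \Longrightarrow\ \kappa(a,n)\text{ is effective.}
\end{equation}

Let $F=3H-\sum_iE_i$.

\begin{lemma}\label{lem:pencil}
If $D$ is an effective class, then $F\cdot D\ge0$. If moreover $F\cdot D=0$, then $D=eF$ with $e\in\mathbb N$.
\end{lemma}

\begin{proof}
By (ii) the gradients of $C_0,C_1$ at $p_i$ are independent. So every member of the pencil has multiplicity exactly $1$ at each $p_i$, and distinct members have distinct tangents there. Hence the strict transforms of the members have class $F$ and are pairwise disjoint. They are the zero divisors of the sections of the line bundle of class $F$ spanned by the two sections given by $C_0,C_1$; these have no common zero, so they define a morphism $\pi:X\to\mathbb P^1$ whose fibers are the strict transforms. By (i) each fiber is a prime divisor.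

Let $C\subseteq X$ be an irreducible curve. A fiber that does not contain $C$ shows $F\cdot C\ge0$. If $\pi(C)=\mathbb P^1$, then $C$ meets every fiber and is contained in none, so $F\cdot C>0$. Hence, if $F\cdot C=0$, then $C$ lies in a fiber; the fiber is a prime divisor, so it equals $C$ and $[C]=F$. The lemma follows by writing $D$ as a sum of classes of irreducible curves.
\end{proof}

This is where condition (i) is used: a component of a reducible fiber would be a curve of $F$-degree $0$ whose class need not be a multiple of $F$.

Now consider the classes
\[
D_\ell=\ell^2F+\ell(E_1-E_2)+E_9,\qquad\ell\ge1 .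
\]
They are pairwise distinct. As $F^2=0$, $F\cdot E_i=1$ and $F\cdot(E_1-E_2)=0$,
\[
F\cdot D_\ell=1,\qquad D_\ell^2=2\ell^2\,F\cdot E_9+\ell^2(E_1-E_2)^2+E_9^2=2\ell^2-2\ell^2-1=-1 .
\]
Explicitly $D_\ell=nH-\sum_im_iE_i$ with
\[
n=3\ell^2,\quad m_1=\ell^2-\ell,\quad m_2=\ell^2+\ell,\quad m_3=\dots=m_8=\ell^2,\quad m_9=\ell^2-1 .
\]
So $0\le m_i\le n$, and $D_\ell=\kappa(a,n)$ with $a_i=n-m_i\ge0$. A multiplicity $\ge m_i$ at a point imposes at most $m_i(m_i+1)/2$ linear conditions on a form. By \eqref{eq:mult},
\begin{align*}
\dim Q_{a,n}&\ge\frac{(n+1)(n+2)}2-\sum_i\frac{m_i(m_i+1)}2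
=1+\tfrac12\Bigl(n^2-\sum_im_i^2\Bigr)+\tfrac12\Bigl(3n-\sum_im_i\Bigr)\\
&=1+\tfrac12\bigl(D_\ell^2+F\cdot D_\ell\bigr)=1 .
\end{align*}
So $Q_{a,n}\ne0$ for $(a,n)=\kappa^{-1}(D_\ell)$.

\begin{proof}[Proof of Theorem \ref{thm:smooth}]
Suppose that $A'$ is finitely generated. Then it is generated by finitely many nonzero elements homogeneous for the grading by $(a,n)$. Let $K_1,\dots,K_N\in\operatorname{Pic}X$ be the images of their degrees under $\kappa$; these classes are effective by \eqref{eq:eff}. The component of $A'$ of degree $\kappa^{-1}(D_\ell)$ is nonzero, so some monomial in the generators has this degree, and $D_\ell$ is a sum of classes $K_i$, with repetitions allowed. Now $F\cdot D_\ell=1$, and the integers $F\cdot K_i$ are $\ge0$ by Lemma \ref{lem:pencil}. So exactly one summand, say $K_{i(\ell)}$, has $F\cdot K_{i(\ell)}=1$, and all others have $F$-degree $0$ and are multiples of $F$. Thus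
\[
D_\ell=K_{i(\ell)}+e_\ell F,\qquad-1=D_\ell^2=K_{i(\ell)}^2+2e_\ell .
\]
The second equation determines $e_\ell$, and hence $D_\ell$, from $i(\ell)\in\{1,\dots,N\}$. So only finitely many $D_\ell$ occur, a contradiction.

Hence $A'$ is not finitely generated. By \eqref{eq:Aprime} neither is $A$, and by Theorem \ref{thm:criterion} there is no pair $(M,\varphi)$ for $M_1\cong\mathbb A^{31}$.
\end{proof}

\begin{remark}
The homomorphism $\kappa$ is bijective, and by \eqref{eq:mult} $Q_{a,n}$ is the space of sections of the line bundle of class $\kappa(a,n)$, compatibly with products. If some $a_i<0$, both spaces are $0$, because a nonzero form of degree $n$ has no point of multiplicity greater than $n$; the same holds if $n<0$. So $A'$ is the total coordinate ring $\bigoplus_{D\in\operatorname{Pic}X}H^0(X,\mathcal O_X(D))$ of $X$, and what was proved is that this ring is not finitely generated.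
\end{remark}

\begin{thebibliography}{9}
\bibitem{problems} \emph{Linear Algebraic Monoids}, \texttt{http://www.math.uwo.ca/\textasciitilde lex/cv/open\_problems.pdf}.
\bibitem{Putcha} Putcha, \emph{Linear Algebraic Monoids}.
\end{thebibliography}

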